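\title{Generators for the group of residue class-wise affine permutations of the integers}

\begin{abstract}
A permutation of $\mathbb Z$ is residue class-wise affine if it is affine on every residue class of some modulus. We prove the conjecture that the group $\mathrm{RCWA}(\mathbb Z)$ of these permutations is generated by class shifts, class reflections and class transpositions. The main step identifies the group $\mathrm{CT}(\mathbb Z)$ generated by the class transpositions with the stabilizer of the set of nonnegative integers in $\mathrm{RCWA}(\mathbb Z)$. We also determine which generators are redundant, show that $\mathrm{CT}(\mathbb Z)$ is perfect, and compute the abelianizations of $\mathrm{RCWA}(\mathbb Z)$ and of its subgroup of class-wise order-preserving elements. The proofs are elementary and self-contained.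
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection*{The group and the conjecture}
We write $r(m)=r+m\mathbb Z$, always with $m\ge1$ and $0\le r<m$, and call such a set a \emph{class} of modulus $m$; the set $\mathbb Z=0(1)$ is a class. A mapping $f\colon\mathbb Z\to\mathbb Z$ is \emph{residue class-wise affine} if there is an $m\ge1$, a \emph{modulus} of $f$, such that on each class $r(m)$ the mapping has the form $n\mapsto(an+b)/c$ with integers $a,b,c$, $c\neq0$, that depend on the class. The bijective ones form a group $\mathrm{RCWA}(\mathbb Z)$. We compose mappings from right to left and put $\mathbb N_0=\{0,1,2,\dots\}$.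

An affine mapping $\mathbb Z\to\mathbb Z$ has integral slope, and it is bijective only if the slope is $\pm1$. So the elements of modulus $1$ are the mappings $n\mapsto\pm n+b$, and they are generated by $\nu\colon n\mapsto n+1$ and $\varsigma\colon n\mapsto-n$. With modulus $2$, classes can be interchanged, as by $\tau\colon n\mapsto n+(-1)^n$. Larger moduli allow classes to be stretched and compressed; an example that will accompany us is
\begin{equation}\label{eq:alpha}
\alpha\colon\quad 3k\mapsto2k,\qquad 3k+1\mapsto4k+1,\qquad 3k+2\mapsto4k+3\qquad(k\in\mathbb Z),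
\end{equation}
which is bijective because $0(2)$, $1(4)$, $3(4)$ partition $\mathbb Z$. Its slopes are $2/3$ and $4/3$.

The group contains many copies of itself. Let $f$ be an injective residue class-wise affine mapping whose image $S$ is a union of finitely many classes. The \emph{restriction monomorphism} $\pi_f\colon\mathrm{RCWA}(\mathbb Z)\to\mathrm{RCWA}(\mathbb Z)$ sends $\sigma$ to the unique mapping $\sigma_f$ that fixes $\mathbb Z\setminus S$ pointwise and satisfies $\sigma_f f=f\sigma$. Thus $\sigma_f$ acts on $S$ as $\sigma$ acts on $\mathbb Z$. The basic case is the standard coordinate of a class $A=r(m)$,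
\[
\lambda_A\colon\mathbb Z\to A,\qquad \lambda_A(k)=r+km,
\]
and we abbreviate $\pi_A=\pi_{\lambda_A}$. Transplanting $\nu$, $\varsigma$, $\tau$ gives three series of permutations. For a class $A=r(m)$, the \emph{class shift} $\nu_A=\pi_A(\nu)$ is $n\mapsto n+m$ on $A$, and the \emph{class reflection} $\varsigma_A=\pi_A(\varsigma)$ is $n\mapsto-n+2r$ on $A$; both fix all other integers. For disjoint classes $A=r_1(m_1)$ and $B=r_2(m_2)$, the \emph{class transposition} $\tau_{A,B}$ is $\pi_f(\tau)$ for $f(2k)=\lambda_A(k)$, $f(2k+1)=\lambda_B(k)$; explicitly,
\[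
\tau_{A,B}(n)=\begin{cases}
\bigl(m_2n+(m_1r_2-m_2r_1)\bigr)/m_1 &\text{if } n\in A,\\
\bigl(m_1n+(m_2r_1-m_1r_2)\bigr)/m_2 &\text{if } n\in B,\\
n&\text{otherwise.}
\end{cases}
\]
In coordinates the three series read
\begin{equation}\label{eq:coord}
\nu_A\lambda_A(k)=\lambda_A(k+1),\qquad \varsigma_A\lambda_A(k)=\lambda_A(-k),\qquad \tau_{A,B}\colon\ \lambda_A(k)\leftrightarrow\lambda_B(k).
\end{equation}
It is conjectured in \cite{slides} that these three series generate $\mathrm{RCWA}(\mathbb Z)$. We prove this.

\begin{theorem}\label{thm:main}
The group $\mathrm{RCWA}(\mathbb Z)$ is generated by the class shifts $\nu_A$, the class reflections $\varsigma_A$ and the class transpositions $\tau_{A,B}$, where $A$ runs over all classes and $(A,B)$ over all pairs of disjoint classes.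
\end{theorem}

\subsection*{Where the difficulty lies}
An element of $\mathrm{RCWA}(\mathbb Z)$ cuts $\mathbb Z$ into finitely many classes, carries each onto a class, and shifts or reflects it there. Class shifts and class reflections account for the last operation, and what remains is a pure rearrangement. For classes $A,B$ let
\[
\kappa_{B,A}=\lambda_B\lambda_A^{-1}\colon A\to B .
\]
A permutation $\gamma$ of $\mathbb Z$ is \emph{canonical} if there is a partition of $\mathbb Z$ into finitely many classes $A$ such that each $\gamma(A)$ is a class and $\gamma|_A=\kappa_{\gamma(A),A}$. The canonical permutations form a group $\Gamma$. It contains $\alpha$, and it contains the group $\mathrm{CT}(\mathbb Z)$ generated by all class transpositions, since $\tau_{A,B}$ is $\kappa_{B,A}$ on $A$ and $\kappa_{A,B}$ on $B$.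

If the classes $\gamma(A)$ are the classes $A$ in another order, then $\gamma$ is a product of class transpositions for the same reason that transpositions generate a finite symmetric group. This makes the conjecture plausible. The permutation $\alpha$ gives reason for doubt. Each class modulo $3$ meets each of $0(2)$, $1(4)$, $3(4)$, so no class transposition puts one of the three pieces in its place. No finer partition reduces $\alpha$ to a finite permutation either: the slopes of $\alpha^j$ have the form $2^i/3^j\ne1$, so $\alpha$ has infinite order. Finally, a class transposition has the slopes $m_2/m_1$ and $m_1/m_2$ together, whereas the prime $3$ occurs only in the denominators of the slopes of $\alpha$, and one might expect an invariant that detects this imbalance. There is none.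

\begin{theorem}\label{thm:CT}
$\mathrm{CT}(\mathbb Z)=\Gamma=\{\sigma\in\mathrm{RCWA}(\mathbb Z):\sigma(\mathbb N_0)=\mathbb N_0\}$.
\end{theorem}

The first equality holds as well when only certain primes are admitted in the moduli. For a set $P$ of primes, a \emph{$P$-class} is a class whose modulus has all its prime factors in $P$.

\begin{theorem}\label{thm:P}
Let $P$ be a set of primes with $2\in P$. A permutation $\gamma$ of $\mathbb Z$ is a product of class transpositions $\tau_{A,B}$ with $P$-classes $A,B$ if and only if there is a partition of $\mathbb Z$ into finitely many $P$-classes $A$ such that each $\gamma(A)$ is a $P$-class and $\gamma|_A=\kappa_{\gamma(A),A}$.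
\end{theorem}

\subsection*{Consequences}
Let $\mathrm{RCWA}^+(\mathbb Z)$ be the subgroup of those elements that are order-preserving on each class of a suitable modulus. Once $\mathrm{CT}(\mathbb Z)$ is known, most generators in Theorem~\ref{thm:main} turn out to be redundant: all class shifts, and all class reflections except a single one of modulus at least $2$.

\begin{theorem}\label{thm:gens}
\begin{itemize}
\item[(a)] $\mathrm{RCWA}^+(\mathbb Z)=\langle\mathrm{CT}(\mathbb Z),\nu\rangle$.
\item[(b)] $\mathrm{RCWA}(\mathbb Z)=\langle\mathrm{CT}(\mathbb Z),\varsigma_C\rangle$ for every class $C\neq\mathbb Z$.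
\item[(c)] None of the following sets generates $\mathrm{RCWA}(\mathbb Z)$: the class transpositions and class shifts; the class shifts and class reflections; $\mathrm{CT}(\mathbb Z)\cup\{\varsigma\}$; a finite set.
\end{itemize}
\end{theorem}

Recall that a group $G$ is \emph{perfect} if it equals its commutator subgroup $[G,G]$, that its \emph{abelianization} is the projection $G\to G/[G,G]$, and that the \emph{normal closure} of a subgroup is the subgroup generated by all its conjugates.

\begin{theorem}\label{thm:ab}
The group $\mathrm{CT}(\mathbb Z)$ is perfect. There are epimorphisms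
\[
\det\colon\mathrm{RCWA}^+(\mathbb Z)\to\mathbb Z,\qquad \operatorname{sgn}\colon\mathrm{RCWA}(\mathbb Z)\to\mathbb Z/2
\]
which are the abelianizations of these groups, and their kernels are the normal closures of $\mathrm{CT}(\mathbb Z)$ in the respective groups.
\end{theorem}

Section~\ref{sec:coord} sets up the calculus of coordinates and reduces Theorem~\ref{thm:main} to the equality $\Gamma=\mathrm{CT}(\mathbb Z)$. Section~\ref{sec:example} shows the idea behind this equality on $\alpha$, and Sections~\ref{sec:quotient} and~\ref{sec:weights} prove Theorems~\ref{thm:CT} and~\ref{thm:P}. Sections~\ref{sec:gens} and~\ref{sec:ab} prove Theorems~\ref{thm:gens} and~\ref{thm:ab}. From now on $T=\mathrm{CT}(\mathbb Z)$.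

\section{Coordinates on residue classes}\label{sec:coord}

\subsection*{Periodic sets}
A \emph{periodic set} is a union of finitely many classes, possibly empty. If $N$ is the least common multiple of their moduli, the set is a union of classes modulo $N$, and so is its complement. Hence periodic sets are closed under union, intersection and complement. Two classes of moduli $m_1,m_2$ with a common element $x$ intersect in the class $x+\operatorname{lcm}(m_1,m_2)\mathbb Z$. A \emph{partition} of a periodic set always means a partition into finitely many classes; any two partitions of the same set have a common refinement, formed by the nonempty intersections. Since $r(m)$ is the disjoint union of $r(2m)$ and $(r+m)(2m)$, a periodic set with a partition into $k_0\ge1$ classes has a partition into $k$ classes for every $k\ge k_0$. We put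
\[
\mathcal U_n=\{0(n),1(n),\dots,(n-1)(n)\}.
\]

The whole paper rests on the fact that standard coordinates compose. This is where the normalization $0\le r<m$ enters.

\begin{lemma}\label{lem:lambda}
Let $A$ be a class of modulus $m$. If $C$ is a class of modulus $n$, then $\lambda_A(C)$ is a class of modulus $mn$ and $\lambda_{\lambda_A(C)}=\lambda_A\lambda_C$. Every class $A'\subseteq A$ has a modulus $m'$ divisible by $m$ and equals $\lambda_A(C)$ for a class $C$ of modulus $m'/m$.
\end{lemma}

\begin{proof}
For $A=r(m)$ and $C=j(n)$ we have $\lambda_A\lambda_C(k)=(r+jm)+k\,mn$ and $0\le r+jm\le(m-1)+(n-1)m<mn$. If $A'=r'(m')\subseteq A$, then $r'$ and $r'+m'$ are both congruent to $r$ modulo $m$, so $m\mid m'$, and $r+km\in A'$ if and only if $k\equiv(r'-r)/m\pmod{m'/m}$.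
\end{proof}

In particular, the classes $\lambda_A(C)$ with $C\in\mathcal U_n$ are exactly the classes modulo $mn$ contained in $A$. Moreover, for all classes $A,C$ and disjoint classes $C,D$,
\begin{equation}\label{eq:pi}
\pi_A(\nu_C)=\nu_{\lambda_A(C)},\qquad\pi_A(\varsigma_C)=\varsigma_{\lambda_A(C)},\qquad\pi_A(\tau_{C,D})=\tau_{\lambda_A(C),\lambda_A(D)}.
\end{equation}
Indeed, $\pi_A(\sigma)\lambda_A\lambda_C=\lambda_A\sigma\lambda_C$, so each left side acts on the points $\lambda_A\lambda_C(k)$ and $\lambda_A\lambda_D(k)$ as \eqref{eq:coord} prescribes for the right side, and both sides fix all other points.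

\subsection*{Adapted partitions}
Let $\varphi\colon U\to V$ be a bijection between periodic sets. A partition $\mathcal A$ of $U$ is \emph{adapted} to $\varphi$ if for each $A\in\mathcal A$ the image $\varphi(A)$ is a class and there are $\varepsilon_A\in\{\pm1\}$ and $c_A\in\mathbb Z$ with
\[
\varphi\lambda_A(k)=\lambda_{\varphi(A)}(\varepsilon_Ak+c_A)\qquad(k\in\mathbb Z).
\]
The pair $(\varepsilon_A,c_A)$ is the \emph{data} of $\varphi$ on $A$. The data is $(1,0)$ exactly if $\varphi|_A=\kappa_{\varphi(A),A}$. We call $\varphi$ \emph{canonical} if it has an adapted partition all of whose data are $(1,0)$; for $U=V=\mathbb Z$ this is the definition of the introduction.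

\begin{lemma}\label{lem:refine}
Let $\varphi\colon A\to B$ be a bijection of classes with data $(\varepsilon,c)$ on $A$. Let $C=j(n)$, write $\varepsilon j+c=j'+nc'$ with $0\le j'<n$, and let $C'=j'(n)$. Then $\varphi$ maps $\lambda_A(C)$ onto $\lambda_B(C')$ with data $(\varepsilon,c')$. In particular $\kappa_{B,A}$ maps $\lambda_A(C)$ onto $\lambda_B(C)$ with data $(1,0)$.
\end{lemma}

\begin{proof}
We have $\varphi\lambda_A\lambda_C(l)=\lambda_B(\varepsilon j+\varepsilon nl+c)=\lambda_B\bigl(j'+n(\varepsilon l+c')\bigr)=\lambda_B\lambda_{C'}(\varepsilon l+c')$; now use Lemma~\ref{lem:lambda}. If $(\varepsilon,c)=(1,0)$, then $j'=j$ and $c'=0$.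
\end{proof}

\begin{lemma}\label{lem:adapted}
Let $\varphi\colon U\to V$ and $\psi\colon V\to W$ be bijections of periodic sets with adapted partitions $\mathcal A$ and $\mathcal C$.
\begin{itemize}
\item[(a)] Every refinement of $\mathcal A$ is adapted to $\varphi$. A subclass of $A\in\mathcal A$ has sign $\varepsilon_A$, and data $(1,0)$ if $A$ has.
\item[(b)] The partition $\varphi(\mathcal A)$ is adapted to $\varphi^{-1}$, with data $(\varepsilon_A,-\varepsilon_Ac_A)$ on $\varphi(A)$.
\item[(c)] There is a refinement $\mathcal A'$ of $\mathcal A$ such that $\varphi(\mathcal A')$ refines $\mathcal C$. It is adapted to $\psi\varphi$: if $\varphi$ has data $(\varepsilon,c)$ on $A\in\mathcal A'$ and $\psi$ has data $(\varepsilon',c')$ on $\varphi(A)$, then $\psi\varphi$ has data $(\varepsilon'\varepsilon,\varepsilon'c+c')$ on $A$.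
\item[(d)] A permutation $\sigma$ of $\mathbb Z$ lies in $\mathrm{RCWA}(\mathbb Z)$ if and only if it has an adapted partition. If $m$ is a modulus of $\sigma$, then $\mathcal U_m$ is adapted.
\end{itemize}
\end{lemma}

\begin{proof}
(a) By Lemma~\ref{lem:lambda} every subclass of $A$ is some $\lambda_A(C)$; apply Lemma~\ref{lem:refine}.

(b) The inverse of $k\mapsto\varepsilon k+c$ is $k\mapsto\varepsilon k-\varepsilon c$.

(c) Let $\mathcal D$ be the common refinement of $\varphi(\mathcal A)$ and $\mathcal C$. By (b) and (a) it is adapted to $\varphi^{-1}$, so $\mathcal A'=\varphi^{-1}(\mathcal D)$ consists of classes, and it refines $\mathcal A$. By (a), $\mathcal A'$ is adapted to $\varphi$ and $\mathcal D$ to $\psi$. Finally, $\varepsilon'(\varepsilon k+c)+c'=\varepsilon'\varepsilon k+(\varepsilon'c+c')$.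

(d) If $\sigma$ has an adapted partition, it is affine with rational coefficients on each member, so the least common multiple of the moduli of the members is a modulus of $\sigma$. Conversely, let $m$ be a modulus, $A=r(m)$, and $\sigma(n)=(an+b)/c$ on $A$. Then $\sigma\lambda_A(k)=u+kv$ with $u=(ar+b)/c$ and $v=am/c$. Taking $k=0,1$ shows $u,v\in\mathbb Z$, and $v\ne0$ because $\sigma$ is injective. So $B=\sigma(A)=u+|v|\mathbb Z$ is a class. Write $u=\lambda_B(c_A)$ and let $\varepsilon_A$ be the sign of $v$; then $u+kv=\lambda_B(\varepsilon_Ak+c_A)$.
\end{proof}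

Parts (b)--(d) confirm that $\mathrm{RCWA}(\mathbb Z)$ is a group and that it contains $\Gamma$. If $\mathcal A$ is adapted to $\sigma\in\mathrm{RCWA}(\mathbb Z)$, the slope of $\sigma$ on $A\in\mathcal A$ is $\varepsilon_Am'/m$, where $m,m'$ are the moduli of $A,\sigma(A)$. Refining $\mathcal A$ does not change the set $S(\sigma)\subset\mathbb Q^\times$ of these slopes, so this finite set does not depend on $\mathcal A$, and
\begin{equation}\label{eq:slopes}
S(\sigma^{-1})=S(\sigma)^{-1},\qquad S(\rho\sigma)\subseteq S(\rho)S(\sigma).
\end{equation}
An element lies in $\mathrm{RCWA}^+(\mathbb Z)$ if and only if all its slopes are positive: if $\sigma$ is order-preserving on the classes modulo $m_1$ and has modulus $m_2$, compute $S(\sigma)$ from $\mathcal U_{m_1m_2}$; conversely, positive slopes make $\sigma$ order-preserving on the classes of any modulus of $\sigma$.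

\begin{lemma}\label{lem:canonical}
\begin{itemize}
\item[(a)] Inverses and compositions of canonical bijections are canonical. So is the restriction of a canonical bijection $\varphi$ to a periodic set $U'$, as a bijection onto the periodic set $\varphi(U')$. Finitely many canonical bijections with pairwise disjoint domains and pairwise disjoint images combine to a canonical bijection.
\item[(b)] Between any two nonempty periodic sets there is a canonical bijection.
\item[(c)] If $U,V\neq\mathbb Z$ are periodic, every canonical bijection $U\to V$ extends to an element of $\Gamma$.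
\end{itemize}
\end{lemma}

\begin{proof}
(a) Data $(1,0)$ is preserved in Lemma~\ref{lem:adapted}(a)--(c), which gives inverses and compositions. For a restriction, intersect the members of the adapted partition with those of a partition of $U'$ and use Lemma~\ref{lem:refine}. For a combination, take the union of the partitions.

(b) Partition both sets into the same number of classes, match the classes, and use the maps $\kappa$.

(c) Combine the bijection with a canonical bijection $\mathbb Z\setminus U\to\mathbb Z\setminus V$, which exists by (b).
\end{proof}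

So $\Gamma$ is a group. The map $\lambda_A=\kappa_{A,\mathbb Z}$ and the identity of a periodic set are canonical, hence $\pi_A(\Gamma)\subseteq\Gamma$ by (a).

\subsection*{Reduction to canonical permutations}
For a sign $\varepsilon_A$ put $\delta_A=0$ if $\varepsilon_A=1$ and $\delta_A=1$ if $\varepsilon_A=-1$.

\begin{proposition}\label{prop:factor}
Let $\mathcal A$ be adapted to $\sigma\in\mathrm{RCWA}(\mathbb Z)$, and let $\gamma\in\Gamma$ be $\kappa_{\sigma(A),A}$ on each $A\in\mathcal A$. Then
\[
\sigma=\Bigl(\,\prod_{A\in\mathcal A}\nu_{\sigma(A)}^{\,c_A}\,\varsigma_{\sigma(A)}^{\,\delta_A}\Bigr)\gamma .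
\]
\end{proposition}

\begin{proof}
The classes $\sigma(A)$ partition $\mathbb Z$ because $\sigma$ is bijective, so $\gamma\in\Gamma$, and the factors for different $A$ move disjoint sets. For $B=\sigma(A)$ the right side sends $\lambda_A(k)$ first to $\lambda_B(k)$ and then, by \eqref{eq:coord}, to $\lambda_B(\varepsilon_Ak+c_A)=\sigma\lambda_A(k)$.
\end{proof}

Thus Theorem~\ref{thm:main} follows from the equality $\Gamma=T$ in Theorem~\ref{thm:CT}.

\begin{example}\label{ex:nu}
Take $\mathcal A=\mathcal U_2$. The shift $\nu$ sends $2k\mapsto2k+1$ and $2k+1\mapsto2(k+1)$, so it has data $(1,0)$ on $0(2)$ and $(1,1)$ on $1(2)$. The reflection $\varsigma$ sends $2k\mapsto2(-k)$ and $2k+1\mapsto2(-k-1)+1$, so it has data $(-1,0)$ and $(-1,-1)$. Proposition~\ref{prop:factor} gives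
\[
\nu=\nu_{0(2)}\,\tau,\qquad \varsigma=\varsigma_{0(2)}\,\nu_{1(2)}^{-1}\,\varsigma_{1(2)} .
\]
\end{example}

\section{The idea on an example}\label{sec:example}

We do not attempt to factor $\alpha$ directly. Instead we show that, up to class transpositions, $\alpha$ is a product of two copies of itself. Let $\alpha_0=\pi_{0(2)}(\alpha)$ and $\alpha_1=\pi_{1(2)}(\alpha)$ be the copies that act on the even and on the odd integers.

The partition $\mathcal U_6$ arises in two ways. First, halve each class modulo $3$. By Lemma~\ref{lem:refine}, $\alpha$ maps the halves of $0(3)$, $1(3)$, $2(3)$ canonically onto the halves of $0(2)$, $1(4)$, $3(4)$. Second, cut each class modulo $2$ into three. The classes $0(6),2(6),4(6)$ are the images of $0(3),1(3),2(3)$ under $k\mapsto2k$, so $\alpha_0$ maps them canonically onto the images $0(4),2(8),6(8)$ of $0(2),1(4),3(4)$. With $k\mapsto2k+1$ instead, $\alpha_1$ maps $1(6),3(6),5(6)$ onto $1(4),3(8),7(8)$. The following table lists the images of the classes modulo $6$; all data are $(1,0)$.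
\[
\begin{array}{r|cccccc}
 &0(6)&1(6)&2(6)&3(6)&4(6)&5(6)\\ \hline
\alpha&0(4)&1(8)&3(8)&2(4)&5(8)&7(8)\\
\tau_{1(4),2(4)}\,\alpha&0(4)&2(8)&3(8)&1(4)&6(8)&7(8)\\
\alpha_0\alpha_1&0(4)&1(4)&2(8)&3(8)&6(8)&7(8)
\end{array}
\]
The second row follows from the first because $\tau_{1(4),2(4)}$ interchanges $1(8)$ with $2(8)$ and $5(8)$ with $6(8)$. The last two rows contain the same six classes. They agree once $\alpha_0\alpha_1$ is preceded by the cycle $1(6)\to2(6)\to3(6)\to1(6)$, which is $\tau_{1(6),2(6)}\tau_{2(6),3(6)}$. Therefore
\begin{equation}\label{eq:double}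
\alpha=\tau_{1(4),2(4)}\;\alpha_0\,\alpha_1\;\tau_{1(6),2(6)}\,\tau_{2(6),3(6)} .
\end{equation}

Suppose we know that $T$ is normal in $\Gamma$ and that $\pi_A(g)$ and $g$ have the same image in $\Gamma/T$ for all $g\in\Gamma$ and all classes $A$. Then \eqref{eq:double} says that the image $x$ of $\alpha$ satisfies $x=x^2$, so $x$ is trivial and $\alpha\in T$. Section~\ref{sec:quotient} proves the two facts. Section~\ref{sec:weights} replaces the table by a bookkeeping device that works for all partitions at once.

\section{The quotient of $\Gamma$ by the class transpositions}\label{sec:quotient}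

The elements $\alpha$ and $\alpha_0$ are not conjugate in $\Gamma$: the second fixes a class pointwise, and so do its conjugates, while $\alpha$ does not have slope $1$. To compare them we first multiply by elements of $T$ until a class is fixed. This requires a supply of elements of $T$ with prescribed behavior on part of $\mathbb Z$.

\begin{lemma}\label{lem:T}
\begin{itemize}
\item[(a)] Let $U,V$ be disjoint periodic sets and $\varphi\colon U\to V$ canonical. The permutation $\tau_\varphi$ that is $\varphi$ on $U$, $\varphi^{-1}$ on $V$ and the identity elsewhere lies in $T$.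
\item[(b)] $T$ is normal in $\Gamma$.
\item[(c)] Let $U,V$ be nonempty periodic sets with $U\cup V\ne\mathbb Z$ and $\varphi\colon U\to V$ canonical. Then there is $t\in T$ with $t|_U=\varphi$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) If $\varphi$ has data $(1,0)$ on the members $A$ of a partition of $U$, then $\tau_\varphi=\prod_A\tau_{A,\varphi(A)}$, because the classes $A$ and $\varphi(A)$ are pairwise disjoint.

(b) For $g\in\Gamma$, the sets $g(A)$ and $g(B)$ are disjoint and periodic, the bijection $\varphi=g\kappa_{B,A}g^{-1}\colon g(A)\to g(B)$ is canonical by Lemma~\ref{lem:canonical}(a), and $g\tau_{A,B}g^{-1}=\tau_\varphi\in T$.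

(c) The sets $U$ and $V$ may overlap, so (a) does not apply directly; we route $U$ through the free space $W=\mathbb Z\setminus(U\cup V)$, which is nonempty by hypothesis. Let $\theta\colon V\to W$ be canonical. Then $\tau_{\theta\varphi}$ and $\tau_\theta$ lie in $T$ by (a), and $t=\tau_\theta\tau_{\theta\varphi}$ sends $u\in U$ first to $\theta\varphi(u)\in W$ and then to $\varphi(u)$.
\end{proof}

Let $q\colon\Gamma\to Q=\Gamma/T$ be the projection. For a periodic set $V$ let $\Gamma(V)$ be the subgroup of elements of $\Gamma$ that fix $\mathbb Z\setminus V$ pointwise.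

\begin{lemma}\label{lem:local}
If $V$ is periodic and $\emptyset\neq V\ne\mathbb Z$, then $q(\Gamma(V))=Q$. The group $Q$ is abelian.
\end{lemma}

\begin{proof}
Let $g\in\Gamma$ and fix $v\in V$. Among the four classes modulo $4$ choose one, $A$, that contains neither $v$ nor $g^{-1}(v)$. Then $v\notin A\cup g(A)$, so Lemma~\ref{lem:T}(c) gives $t\in T$ with $t|_A=g|_A$, and $h=t^{-1}g$ fixes $A$ pointwise. Also $v\notin A\cup(\mathbb Z\setminus V)$, so Lemmas~\ref{lem:canonical}(b) and~\ref{lem:T}(c) give $t'\in T$ with $t'(A)=\mathbb Z\setminus V$. Then $t'ht'^{-1}$ fixes $\mathbb Z\setminus V$ pointwise, and $q(t'ht'^{-1})=q(h)=q(g)$.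

Elements of $\Gamma(0(2))$ commute with elements of $\Gamma(1(2))$, since they move disjoint sets, and both subgroups map onto $Q$. Hence $Q$ is abelian.
\end{proof}

From now on we write $Q$ additively.

\begin{lemma}\label{lem:pi}
For every class $A$ and every $g\in\Gamma$ we have $q(\pi_A(g))=q(g)$.
\end{lemma}

\begin{proof}
The map $\lambda_A\colon\mathbb Z\to A$ does not extend to a permutation if $A\ne\mathbb Z$, but its restriction to $V=0(2)$ does. By Lemma~\ref{lem:local}, $g=th$ with $t\in T$ and $h\in\Gamma(V)$. Since $\pi_A$ is a homomorphism, \eqref{eq:pi} gives $\pi_A(t)\in T$, so $q(\pi_A(g))=q(\pi_A(h))$. The classes $V$ and $V'=\lambda_A(V)$ differ from $\mathbb Z$, so by Lemma~\ref{lem:canonical}(c) there is $\gamma\in\Gamma$ with $\gamma|_V=\lambda_A|_V$. Both $\pi_A(h)$ and $\gamma h\gamma^{-1}$ fix $\mathbb Z\setminus V'$ pointwise, and on $V'$ both equal $\lambda_Ah\lambda_A^{-1}$ because $h(V)=V$. Hence $\pi_A(h)=\gamma h\gamma^{-1}$, and $q(\pi_A(h))=q(h)=q(g)$ as $Q$ is abelian.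
\end{proof}

Together with \eqref{eq:double} this already proves $\alpha\in T$.

\section{Weights of partitions}\label{sec:weights}

\subsection*{From permutations to partitions}
A \emph{$k$-partition} is a partition of $\mathbb Z$ into $k$ classes. For $k$-partitions $\mathcal A,\mathcal B$ and a bijection $\beta\colon\mathcal A\to\mathcal B$, let $\gamma_\beta\in\Gamma$ be $\kappa_{\beta(A),A}$ on each $A\in\mathcal A$. By definition every element of $\Gamma$ is some $\gamma_\beta$. From $\kappa_{C,B}\kappa_{B,A}=\kappa_{C,A}$ we get $\gamma_{\beta'\beta}=\gamma_{\beta'}\gamma_\beta$ whenever $\beta'\beta$ is defined. So $\beta\mapsto\gamma_\beta$ is a homomorphism from the symmetric group of the finite set $\mathcal B$ to $\Gamma$; it sends transpositions to class transpositions, and hence its image lies in $T$. For two bijections $\beta,\beta'\colon\mathcal A\to\mathcal B$ we obtain $\gamma_{\beta'}=\gamma_{\beta'\beta^{-1}}\gamma_\beta\in T\gamma_\beta$. Therefore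
\[
d(\mathcal A,\mathcal B)=q(\gamma_\beta)\in Q
\]
depends only on the two partitions, every element of $Q$ is of this form, and
\begin{equation}\label{eq:cocycle}
d(\mathcal A,\mathcal C)=d(\mathcal A,\mathcal B)+d(\mathcal B,\mathcal C).
\end{equation}
We must show that $d$ vanishes.

The two constructions of $\mathcal U_6$ in Section~\ref{sec:example} are instances of one operation. For a $k$-partition $\mathcal A$, a member $A\in\mathcal A$ and an $l$-partition $\mathcal B$, let $\mathcal A\circ_A\mathcal B$ be the $(k+l-1)$-partition obtained from $\mathcal A$ by replacing $A$ with the classes $\lambda_A(B)$, $B\in\mathcal B$.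

\begin{lemma}\label{lem:subst}
Let $\mathcal A\ni A$ and $\mathcal A'\ni A'$ be $k$-partitions and let $\mathcal B,\mathcal B'$ be $l$-partitions. Then
\[
d(\mathcal A\circ_A\mathcal B,\ \mathcal A\circ_A\mathcal B')=d(\mathcal B,\mathcal B'),\qquad
d(\mathcal A\circ_A\mathcal B,\ \mathcal A'\circ_{A'}\mathcal B)=d(\mathcal A,\mathcal A').
\]
\end{lemma}

\begin{proof}
Let $\beta\colon\mathcal B\to\mathcal B'$ be a bijection. The permutation $\pi_A(\gamma_\beta)$ is the identity on the members of $\mathcal A$ other than $A$, and on $\lambda_A(B)$ it is $\lambda_A\lambda_{\beta(B)}\lambda_B^{-1}\lambda_A^{-1}=\kappa_{\lambda_A(\beta(B)),\lambda_A(B)}$ by Lemma~\ref{lem:lambda}. So the left side of the first identity is $q(\pi_A(\gamma_\beta))$, which equals $q(\gamma_\beta)$ by Lemma~\ref{lem:pi}.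

For the second identity choose $\beta\colon\mathcal A\to\mathcal A'$ with $\beta(A)=A'$. By Lemma~\ref{lem:refine}, $\gamma_\beta$ maps each $\lambda_A(B)$ onto $\lambda_{A'}(B)$ with data $(1,0)$. So both sides equal $q(\gamma_\beta)$.
\end{proof}

The function $d$ compares only partitions with the same number of members, whereas substitution changes this number. We therefore fix one reference partition for each $k$, in such a way that the family is closed under substitution. Sorting integers by the power of $2$ that divides them gives the $k$-partitions
\[
\mathcal R_k=\{\,2^{j-1}(2^j):1\le j\le k-1\,\}\cup\{0(2^{k-1})\},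
\]
so $\mathcal R_1=\{\mathbb Z\}$, $\mathcal R_2=\mathcal U_2$ and $\mathcal R_3=\{1(2),2(4),0(4)\}$. For $R=0(2^{k-1})\in\mathcal R_k$ the map $\lambda_R$ is multiplication by $2^{k-1}$. It sends $2^{j-1}(2^j)$ to $2^{k+j-2}(2^{k+j-1})$ and $0(2^{l-1})$ to $0(2^{k+l-2})$, whence
\begin{equation}\label{eq:R}
\mathcal R_k\circ_R\mathcal R_l=\mathcal R_{k+l-1}.
\end{equation}
The \emph{weight} of a $k$-partition $\mathcal A$ is $w(\mathcal A)=d(\mathcal R_k,\mathcal A)\in Q$. Then $w(\mathcal R_k)=0$, and $d(\mathcal A,\mathcal B)=w(\mathcal B)-w(\mathcal A)$ by \eqref{eq:cocycle}.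

\begin{proposition}\label{prop:additive}
$w(\mathcal A\circ_A\mathcal B)=w(\mathcal A)+w(\mathcal B)$.
\end{proposition}

\begin{proof}
Let $\mathcal A$ have $k$ and $\mathcal B$ have $l$ members. By \eqref{eq:R}, \eqref{eq:cocycle} and Lemma~\ref{lem:subst},
\begin{align*}
w(\mathcal A\circ_A\mathcal B)&=d(\mathcal R_k\circ_R\mathcal R_l,\ \mathcal A\circ_A\mathcal R_l)+d(\mathcal A\circ_A\mathcal R_l,\ \mathcal A\circ_A\mathcal B)\\
&=d(\mathcal R_k,\mathcal A)+d(\mathcal R_l,\mathcal B).\qedhere
\end{align*}
\end{proof}

\subsection*{All weights vanish}

\begin{proof}[Proof of Theorem~\ref{thm:CT}]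
Let $x_n=w(\mathcal U_n)$. Substituting $\mathcal U_n$ successively into each of the $m$ members of $\mathcal U_m$ produces $\mathcal U_{mn}$, so Proposition~\ref{prop:additive}, applied $m$ times, gives $x_{mn}=x_m+mx_n$. Interchanging $m$ and $n$ gives $x_{mn}=x_n+nx_m$. Take $m=2$. Since $\mathcal U_2=\mathcal R_2$ we have $x_2=0$, so
\[
2x_n=x_{2n}=x_n,
\]
and $x_n=0$ for all $n$.

Let $\mathcal B$ be any partition of $\mathbb Z$, with members $B_i$ of moduli $m_i$, and let $N$ be the least common multiple of the $m_i$. Substituting $\mathcal U_{N/m_i}$ into $B_i$ for each $i$ produces $\mathcal U_N$. Hence $0=x_N=w(\mathcal B)+\sum_ix_{N/m_i}=w(\mathcal B)$. So $w$ vanishes, then $d$ vanishes, $Q$ is trivial and $\Gamma=T$.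

For the second equality note that $\lambda_A(k)\ge0$ if and only if $k\ge0$, because $0\le r<m$. Let $\sigma\in\mathrm{RCWA}(\mathbb Z)$ with adapted partition $\mathcal A$. As $\sigma$ is bijective, $\sigma(\mathbb N_0)=\mathbb N_0$ means that $n\ge0\iff\sigma(n)\ge0$, that is,
\[
k\ge0\iff\varepsilon_Ak+c_A\ge0\qquad(A\in\mathcal A,\ k\in\mathbb Z).
\]
This holds if all data are $(1,0)$, so $\Gamma$ stabilizes $\mathbb N_0$. Conversely, large $k$ exclude $\varepsilon_A=-1$, and for $\varepsilon_A=1$ the condition says that $k\ge0$ and $k\ge-c_A$ are equivalent, so $c_A=0$. Thus $\sigma\in\Gamma$.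
\end{proof}

By Proposition~\ref{prop:factor}, Theorem~\ref{thm:main} is now proved. In the example, the target $\{0(2),1(4),3(4)\}=\mathcal U_2\circ_{1(2)}\mathcal U_2$ has weight $2x_2=0$, so $q(\alpha)=-x_3$, and \eqref{eq:double} is an explicit form of the relation $x_3=2x_3$.

\subsection*{Restricting the primes}

\begin{proof}[Proof of Theorem~\ref{thm:P}]
Call a positive integer a $P$-number if all its prime factors lie in $P$. The $P$-numbers contain all powers of $2$ and are closed under products, least common multiples and divisors. Replace ``class'' by ``$P$-class'' in the definitions of periodic set, partition, canonical bijection, $\Gamma$ and $T$. The theorem asserts $\Gamma=T$ for the new groups. Every class transposition of $P$-classes is canonical in the new sense, and the proof of $\Gamma=T$ remains valid provided that each class it constructs from $P$-classes is a $P$-class. Classes are constructed in the following ways.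
\begin{itemize}
\item Complements of periodic sets and intersections of classes: the modulus is a least common multiple of moduli.
\item Halving a class, used in Lemma~\ref{lem:canonical}(b): the modulus is doubled.
\item The classes $\lambda_A(C)$ and $\lambda_A^{-1}(A')$ of Lemma~\ref{lem:lambda}: the modulus is a product of moduli or a divisor of a modulus. This covers the image $\lambda_B\lambda_A^{-1}(A')$ of a subclass under $\kappa_{B,A}$, the maps $\pi_A$ and the substitution $\mathcal A\circ_A\mathcal B$.
\item The classes modulo $2$ and $4$ in Lemmas~\ref{lem:local} and~\ref{lem:pi} and the members of $\mathcal R_k$: the moduli are powers of $2$.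
\item The partitions $\mathcal U_n$: they are needed only for $n=N$, $n=N/m_i$ and the doubles of these numbers, where $N$ is a least common multiple of moduli.
\end{itemize}
In each case the modulus is a $P$-number.
\end{proof}

\begin{remark}
Without $2\in P$ the proof breaks down at Lemma~\ref{lem:canonical}(b). For $P=\{3\}$, a $P$-class splits into an odd number of classes modulo $3^e$ for large $e$. So every partition of $\mathbb Z$ into $P$-classes has an odd number of members and every partition of $0(3)\cup1(3)$ an even number, and no canonical bijection between these sets exists.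
\end{remark}

\section{Smaller generating sets}\label{sec:gens}

Since $T=\Gamma$, the group $T$ can move any class other than $\mathbb Z$ to any other, and it carries the shifts and reflections along.

\begin{lemma}\label{lem:conj}
For classes $B,C\neq\mathbb Z$ there is $g\in T$ with $g\nu_Bg^{-1}=\nu_C$ and $g\varsigma_Bg^{-1}=\varsigma_C$.
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:canonical}(c), $\kappa_{C,B}$ extends to some $g\in\Gamma=T$, and $g\lambda_B=\lambda_C$. Then $g\nu_Bg^{-1}$ fixes $g(\mathbb Z\setminus B)=\mathbb Z\setminus C$ pointwise and sends $\lambda_C(k)$ to $g\lambda_B(k+1)=\lambda_C(k+1)$. The same computation with $-k$ in place of $k+1$ treats the reflections.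
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:gens}]
(a) The elements of $T=\Gamma$ and $\nu$ have positive slopes, so $H=\langle T,\nu\rangle$ is contained in $\mathrm{RCWA}^+(\mathbb Z)$. By Example~\ref{ex:nu}, $\nu_{0(2)}=\nu\tau\in H$, so by Lemma~\ref{lem:conj} all $\nu_B$ with $B\ne\mathbb Z$ lie in $H$, and $\nu_{\mathbb Z}=\nu$. For $\sigma\in\mathrm{RCWA}^+(\mathbb Z)$ all $\delta_A$ in Proposition~\ref{prop:factor} vanish, so $\sigma\in H$.

(b) Let $K=\langle T,\varsigma_C\rangle$. By Lemma~\ref{lem:conj} it contains all $\varsigma_B$ with $B\ne\mathbb Z$. For a class $A$ put $A_i=\lambda_A(i(2))$, $i=0,1$; these are classes different from $\mathbb Z$. Applying $\pi_A$ to the second identity of Example~\ref{ex:nu} and using \eqref{eq:pi}, we get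
\[
\varsigma_A=\varsigma_{A_0}\,\nu_{A_1}^{-1}\,\varsigma_{A_1}.
\]
For $A=C$ the three reflections lie in $K$, so $\nu_{C_1}\in K$; this is where $C\ne\mathbb Z$ is used a second time. By Lemma~\ref{lem:conj}, $K$ contains all $\nu_B$ with $B\neq\mathbb Z$, and hence $\nu=\nu_{0(2)}\tau$. For $A=\mathbb Z$ the right side now lies in $K$, so $\varsigma\in K$. By Theorem~\ref{thm:main}, $K=\mathrm{RCWA}(\mathbb Z)$.

(c) By \eqref{eq:slopes}, for every subgroup $M$ of $\mathbb Q^\times$ the elements $\sigma$ with $S(\sigma)\subseteq M$ form a subgroup $G_M$. Class transpositions and class shifts lie in $G_M$ for $M=\mathbb Q_{>0}$, and $\varsigma$ does not. Class shifts and class reflections lie in $G_M$ for $M=\{\pm1\}$, and $\tau_{0(2),1(4)}$, which has slope $2$ on $0(2)$, does not. The elements whose slopes all have the same sign form a subgroup, again by \eqref{eq:slopes}; it contains $T$ and $\varsigma$ but not $\varsigma_{1(2)}$, whose slopes are $1$ and $-1$. Finally, let $F$ be a finite subset of $\mathrm{RCWA}(\mathbb Z)$ and $M$ the group generated by all slopes of elements of $F$. Only finitely many primes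 occur in numerators and denominators of elements of $M$. For any other prime $p$, the element $\tau_{0(2),1(2p)}$ has slope $p$ on $0(2)$, so it does not lie in $G_M\supseteq\langle F\rangle$.
\end{proof}

\section{Abelianizations}\label{sec:ab}

\subsection*{Perfectness}
The doubling argument that killed the weights $x_n$ also applies to the class transpositions themselves.

\begin{proposition}\label{prop:perfect}
The group $T$ is perfect.
\end{proposition}

\begin{proof}
Call a pair $(A,B)$ of disjoint classes \emph{small} if $A\cup B\neq\mathbb Z$. For small pairs $(A,B)$ and $(A',B')$, Lemma~\ref{lem:canonical}(c) gives $g\in\Gamma=T$ that is $\kappa_{A',A}$ on $A$ and $\kappa_{B',B}$ on $B$. Then $g\tau_{A,B}g^{-1}$ interchanges $\lambda_{A'}(k)$ with $\lambda_{B'}(k)$ and fixes everything else, so it equals $\tau_{A',B'}$. Hence all small pairs give the same element $y$ of $T/[T,T]$, written additively. For any pair $(A,B)$ of disjoint classes put $A_i=\lambda_A(i(2))$ and $B_i=\lambda_B(i(2))$. By Lemma~\ref{lem:refine}, $\tau_{A,B}=\tau_{A_0,B_0}\tau_{A_1,B_1}$, and both pairs on the right are small. So every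 class transposition has image $2y$. For a small pair, such as $(0(4),1(4))$, this reads $y=2y$. Thus $y=0$, and all generators of $T$ lie in $[T,T]$.
\end{proof}

\subsection*{The total shift}
A homomorphism from a group containing $T$ to an abelian group vanishes on $T$, so by Proposition~\ref{prop:factor} it can depend only on the data $(\varepsilon_A,c_A)$. The first candidate is $\sum_Ac_A$. Example~\ref{ex:nu} tests it. For $\nu$ the sum is $1$ both for $\{\mathbb Z\}$ and for $\mathcal U_2$. For $\varsigma$ it is $0$ for $\{\mathbb Z\}$ but $-1$ for $\mathcal U_2$, so a correction is needed. The natural origin among the maps $k\mapsto-k+c$ is $k\mapsto-1-k$, which interchanges $\mathbb N_0$ with its complement, and $-k+c=(-1-k)+(c+1)$. This suggests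
\[
s_{\mathcal A}(\sigma)=\sum_{A\in\mathcal A}(c_A+\delta_A)\in\mathbb Z
\]
for $\sigma\in\mathrm{RCWA}(\mathbb Z)$ with adapted partition $\mathcal A$. For $\varsigma$ both partitions now give $1$.

\begin{lemma}\label{lem:s}
The integer $s(\sigma)=s_{\mathcal A}(\sigma)$ does not depend on $\mathcal A$. For $\sigma,\rho\in\mathrm{RCWA}(\mathbb Z)$ we have $s(\rho\sigma)\equiv s(\rho)+s(\sigma)\pmod2$, with equality in $\mathbb Z$ if $\sigma,\rho\in\mathrm{RCWA}^+(\mathbb Z)$. Moreover, $s$ vanishes on $T$, and $s(\nu_C)=s(\varsigma_C)=1$ for every class $C$.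
\end{lemma}

\begin{proof}
Let $A\in\mathcal A$ have data $(\varepsilon,c)$, let $\delta=\delta_A$, and substitute $\mathcal U_n$ into $A$. By Lemma~\ref{lem:refine} the class $\lambda_A(j(n))$ has data $(\varepsilon,c_j)$, where $\varepsilon j+c=j'+nc_j$ and $0\le j'<n$. Since $j'\equiv\varepsilon j+c\pmod n$, the map $j\mapsto j'$ permutes $\{0,\dots,n-1\}$. Summing over $j$ gives
\[
n\sum_jc_j=nc+(\varepsilon-1)\frac{n(n-1)}2 .
\]
If $\varepsilon=1$, then $\sum_j(c_j+\delta)=c$. If $\varepsilon=-1$, then $\sum_j(c_j+\delta)=c-(n-1)+n=c+1$. In both cases the contribution $c+\delta$ of $A$ is unchanged. Given two adapted partitions, let $N$ be a common multiple of all moduli of their members. Each of the two becomes $\mathcal U_N$ by such substitutions, so both give the value $s_{\mathcal U_N}(\sigma)$.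

Compute $s(\sigma)$ and $s(\rho\sigma)$ from a partition $\mathcal A'$ as in Lemma~\ref{lem:adapted}(c), and $s(\rho)$ from $\sigma(\mathcal A')$. A member with data $(\varepsilon,c)$ for $\sigma$ and $(\varepsilon',c')$ for $\rho$ contributes $c+c'+\delta+\delta'$ to $s(\sigma)+s(\rho)$ and $\varepsilon'c+c'+\delta''$ to $s(\rho\sigma)$, where $\delta,\delta',\delta''$ belong to the signs $\varepsilon,\varepsilon',\varepsilon'\varepsilon$. These numbers are congruent modulo $2$, since $\varepsilon'c\equiv c$ and $\delta''\equiv\delta+\delta'$, and they are equal if $\varepsilon=\varepsilon'=1$.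

Elements of $T=\Gamma$ have a partition with all data $(1,0)$. For $\nu_C$ and $\varsigma_C$ use a partition containing $C$: the data on $C$ are $(1,1)$ and $(-1,0)$, and all other data are $(1,0)$.
\end{proof}

Define $\det$ as the restriction of $s$ to $\mathrm{RCWA}^+(\mathbb Z)$ and $\operatorname{sgn}$ as $s$ modulo $2$. By Lemma~\ref{lem:s} these are homomorphisms that vanish on $T$, and they are surjective because $s(\nu)=1$. The reduction modulo $2$ cannot be avoided on the full group: $\varsigma$ is an involution with $s(\varsigma)=1$.

\begin{remark}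
For $\sigma\in\mathrm{RCWA}^+(\mathbb Z)$ we have $\det\sigma=|\mathbb N_0\setminus\sigma(\mathbb N_0)|-|\sigma(\mathbb N_0)\setminus\mathbb N_0|$, the net number of integers carried from the negative to the nonnegative side. Indeed, a class with data $(1,c)$ contributes $\max(c,0)$ to the first term and $\max(-c,0)$ to the second.
\end{remark}

\begin{proof}[Proof of Theorem~\ref{thm:ab}]
Perfectness is Proposition~\ref{prop:perfect}. Let $N^+$ be the normal closure of $T$ in $\mathrm{RCWA}^+(\mathbb Z)$. The kernel of $\det$ is normal and contains $T$, so it contains $N^+$, and $\det$ induces a homomorphism $\mathrm{RCWA}^+(\mathbb Z)/N^+\to\mathbb Z$. By Theorem~\ref{thm:gens}(a) the quotient is cyclic, generated by the image of $\nu$. This generator is sent to $1$, so the induced map is an isomorphism and $N^+=\ker\det$. Let $N$ be the normal closure of $T$ in $\mathrm{RCWA}(\mathbb Z)$; in the same way $N\subseteq\ker\operatorname{sgn}$. By Theorem~\ref{thm:gens}(b) the quotient $\mathrm{RCWA}(\mathbb Z)/N$ is generated by the image of the involution $\varsigma_{1(2)}$, so it has at most two elements. As $\operatorname{sgn}(\varsigma_{1(2)})\neq0$,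 the induced map to $\mathbb Z/2$ is an isomorphism and $N=\ker\operatorname{sgn}$.

Let $G$ be either group and $L$ the normal closure of $T$ in $G$. Since $T=[T,T]\subseteq[G,G]$ and $[G,G]$ is normal, $L\subseteq[G,G]$. Since $G/L$ is abelian, $[G,G]\subseteq L$. So the kernels of $\det$ and $\operatorname{sgn}$ are the commutator subgroups, and the two maps are the abelianizations.
\end{proof}

\begin{thebibliography}{1}
\bibitem{slides}
\emph{The Group Elements},
\texttt{https://stefan-kohl.github.io/rcwa/slides/aachen2004slides.pdf}.
\end{thebibliography}
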